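# Holonomy over a soul: bounded and unbounded stretching of the fibers

Throughout, manifolds are smooth and connected, paths are piecewise smooth, and *open* means complete and noncompact. We write $\sec$ for sectional curvature, and $e^v$, $e^h$ for the vertical and horizontal parts of a vector $e$ when a submersion is given.

## 1. Riemannian submersions, souls, and holonomy

### 1.1 Horizontal lifts and holonomy diffeomorphisms

**Definition 1 (Riemannian submersion).** Let $\pi:M\to\Sigma$ be a surjective submersion of Riemannian manifolds. The vertical space at a point is $\mathcal V=\ker d\pi$, and its orthogonal complement is the horizontal space. The map $\pi$ is a Riemannian submersion if $d\pi$ is isometric on horizontal vectors. A horizontal field $\tilde x$ on $M$ is basic if it is $\pi$-related to a field $x$ on $\Sigma$.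

We use the following textbook facts. If $M$ is complete, every path in $\Sigma$ has a unique horizontal lift from each point over its start, and horizontal lifts of geodesics are geodesics. The map $\pi$ is $1$-Lipschitz. If a Lie group $G$ acts freely, properly and isometrically on a complete manifold $\hat M$, then $\hat M/G$ has a unique metric for which $\hat M\to\hat M/G$ is a Riemannian submersion; it is complete, and the norm of the image of a vector $e$ is $\min|e-a|$ over vectors $a$ tangent to the orbit.

One more fact concerns towers. Let $p:\hat M\to M$ and $q\circ p:\hat M\to\Sigma$ be Riemannian submersions, $p$ onto. Then $q$ is a Riemannian submersion, and $p$ sends $(q\circ p)$-horizontal vectors to $q$-horizontal ones without changing their length. Indeed, let $y$ be $q$-horizontal with $p$-horizontal lift $\hat y$. For $a\in\ker d(q\circ p)$ we have $\langle\hat y,a\rangle=\langle y,dp(a)\rangle=0$, so $\hat y$ is $(q\circ p)$-horizontal and $|dq(y)|=|d(q\circ p)\hat y|=|\hat y|=|y|$. Conversely, a $(q\circ p)$-horizontal $\hat y$ is orthogonal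 to $\ker d(q\circ p)\supset\ker dp$, so it is $p$-horizontal; and for $a\in\ker dq$ with $p$-horizontal lift $\hat a\in\ker d(q\circ p)$ we get $\langle dp(\hat y),a\rangle=\langle\hat y,\hat a\rangle=0$.

**Definition 2 (holonomy diffeomorphism).** For a path $\alpha:[0,1]\to\Sigma$ from $p$ to $q$, the holonomy diffeomorphism $h^\alpha:\pi^{-1}(p)\to\pi^{-1}(q)$ sends $x$ to $\tilde\alpha_x(1)$, where $\tilde\alpha_x$ is the horizontal lift of $\alpha$ with $\tilde\alpha_x(0)=x$. Fibers carry the metric induced from $M$.

*Example 1 (a running example).* Let $S^3\subset\mathbb C^2$ be the unit sphere and let $E=(S^3\times\mathbb C)/S^1$ with $e^{i\vartheta}(w,v)=(e^{i\vartheta}w,e^{i\vartheta}v)$. Let $\pi[(w,v)]=[w]\in S^3/S^1=S^2$; this base has curvature $4$. By the tower fact $\pi$ is a Riemannian submersion. If $w(t)$ is a curve in $S^3$ orthogonal to the Hopf circles, then for fixed $v$ the curve $(w(t),v)$ is orthogonal to the $S^1$-orbits and to the factor $\mathbb C$, so $[(w(t),v)]$ is $\pi$-horizontal. If the lift $w(t)$ of a loop $\alpha$ ends at $e^{i\vartheta}w_0$,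 then $h^\alpha[(w_0,v)]=[(e^{i\vartheta}w_0,v)]=[(w_0,e^{-i\vartheta}v)]$, so loops act by rotations. The fiber metric is rotation invariant: with $Y=\partial_\theta$ and $r=|v|$, the squared norm of the image of $(0,Y)$ is $\min_s\big(s^2+(1-s)^2r^2\big)=\frac{r^2}{1+r^2}$, so the fiber is $dr^2+\frac{r^2}{1+r^2}d\theta^2$. All holonomies of loops are isometries.

### 1.2 The tensors $A$ and $S$

**Definition 3.** For horizontal $X,Z$ and vertical $U$ put $A_XZ=(\nabla_XZ)^v$ and $S_XU=(\nabla_U\tilde X)^v$, where $\tilde X$ is a horizontal extension of $X$. Let $A_X^*$, from vertical to horizontal vectors, be the adjoint of $A_X$.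

Here $A_XZ=\frac12[X,Z]^v$ is tensorial and skew, so $A_XX=0$. For vertical $U,U'$ we have $\langle S_XU,U'\rangle=-\langle X,\nabla_UU'\rangle$, so $S$ is tensorial in $X$, and it is symmetric because $[U,U']$ is vertical. O'Neill's formula says that for orthonormal $x,z$ tangent to $\Sigma$, with horizontal lifts $\tilde x,\tilde z$,
$$\sec_\Sigma(x,z)=\sec_M(\tilde x,\tilde z)+3|A_{\tilde x}\tilde z|^2 .\tag{1}$$
In particular Riemannian submersions do not decrease the curvature of horizontal planes.

A *holonomy field* $J$ along a horizontal curve $\tilde\alpha$ is the variation field of a family $H(s,t)$ of horizontal lifts of the same path $\alpha$. It is vertical, and $J(1)=dh^\alpha(J(0))$. From $\nabla_t\partial_sH=\nabla_s\partial_tH$ with $\partial_tH$ horizontal we get $J'^v=S_{\tilde\alpha'}J$. For a horizontal field $Z$ along the curve, $\langle J',Z\rangle=-\langle J,Z'\rangle=-\langle J,A_{\tilde\alpha'}Z\rangle$. Hence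
$$J'^v=S_{\tilde\alpha'}J,\qquad J'^h=-A^*_{\tilde\alpha'}J,\qquad (|J|^2)'=2\langle S_{\tilde\alpha'}J,J\rangle .\tag{2}$$
So $S$ measures the stretching of fibers under holonomy.

*Example 2.* On $\mathbb R^2$ take $dt^2+\rho(t)^2dx^2$, $\rho>0$, and $\pi(t,x)=t$. Then $A=0$, $S_{\partial_t}\partial_x=\frac{\rho'}{\rho}\partial_x$, and the holonomy from $t_0$ to $t_1$ is $x\mapsto x$, with stretching factor $\rho(t_1)/\rho(t_0)$. In Example 1, $S=0$. To find $A$ there, apply (1) to $S^3\to S^2$: $4=1+3|A|^2$, so for orthonormal $x,y$ with lifts $\bar x,\bar y$ to $S^3$ the vertical part of $\frac12[\bar x,\bar y]$ is $\pm Y_S$, $Y_S(w)=iw$. Hence $A_{\tilde x}\tilde y$ is the image of $\pm(Y_S,0)$. Since $(Y_S,Y)$ is tangent to the orbit, this is the image of $\mp(0,Y)$, of norm $r/\sqrt{1+r^2}$.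

### 1.3 Souls

**Definition 4 (soul).** Let $M$ be open with $\sec\ge0$. By the Soul Theorem of Cheeger and Gromoll, $M$ contains a compact totally geodesic submanifold $\Sigma$, a soul, whose normal bundle $\nu\Sigma$ is diffeomorphic to $M$; the inclusion $\Sigma\subset M$ is a homotopy equivalence. We write $n=\dim\Sigma$ and $k=\operatorname{codim}\Sigma\ge1$.

Perelman (J. Differential Geom. 40, 1994) proved that the metric projection $\pi:M\to\Sigma$ (nearest point) is a well-defined Riemannian submersion, so it is a distance nonincreasing retraction. Moreover $\pi(\exp_pv)=p$ for $v\in\nu_p$, and if $v(\cdot)$ is a parallel normal field along a geodesic $\gamma$ of $\Sigma$, then $\exp v(\cdot)$ is the horizontal lift of $\gamma$. Wilking (GAFA 17, 2007) proved that $\pi$ is $C^\infty$.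

The next lemma lets us recognize souls.

**Lemma 1.** Let $M$ be open with $\sec\ge0$, let $\Sigma'\subset M$ be a closed connected submanifold whose inclusion is a homotopy equivalence, and let $Q:M\to\Sigma'$ be a Riemannian submersion (for the induced metric on $\Sigma'$) with $Q|_{\Sigma'}=\mathrm{id}$. Then for every soul $\mathcal S$ of $M$ the map $Q|_{\mathcal S}:\mathcal S\to\Sigma'$ is an isometry, $T\mathcal S$ is $Q$-horizontal, and the unique point of $\mathcal S$ in a fiber $Q^{-1}(p)$ is fixed by the holonomies of $Q$ along all loops at $p$.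

*Proof.* As left inverses of homotopy equivalences, $Q$ and the metric projection $\pi_{\mathcal S}:M\to\mathcal S$ are homotopy equivalences. So $Q|_{\mathcal S}:\mathcal S\to\Sigma'$ and $\pi_{\mathcal S}|_{\Sigma'}:\Sigma'\to\mathcal S$ are homotopy equivalences of closed connected manifolds. By homology with $\mathbb Z/2$ coefficients the dimensions agree and both maps have mod $2$ degree $1$, so both are onto. Both are restrictions of Riemannian submersions, so they do not increase lengths of curves. Hence
$$\operatorname{vol}\mathcal S\le\operatorname{vol}\Sigma'\le\int_{\mathcal S}|\mathrm{Jac}(Q|_{\mathcal S})|\le\operatorname{vol}\mathcal S .$$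
So the Jacobian, which is continuous and at most $1$, is identically $1$. All singular values of $d(Q|_{\mathcal S})$ are at most $1$ with product $1$, so all equal $1$: $Q|_{\mathcal S}$ is a local isometry, and $|dQ(v)|=|v|$ for $v\in T\mathcal S$ says that $v$ is horizontal. A local isometry of closed connected manifolds is a covering; being a homotopy equivalence it has one sheet. Finally, for a loop $\alpha$ at $p$, the curve $(Q|_{\mathcal S})^{-1}\circ\alpha$ is closed and horizontal, so it is the horizontal lift of $\alpha$ from the point of $\mathcal S$ over $p$. $\square$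

*Example 3.* Let $M=\Sigma\times\mathbb R^k$ with $\Sigma$ closed and $\sec_\Sigma\ge0$. Apply Lemma 1 to the projection to $\Sigma\times\{0\}$: a soul is a horizontal graph, so its $\mathbb R^k$-component is constant. A soul exists and translations are isometries, so the souls are exactly the sets $\Sigma\times\{y\}$. In Example 1, $\sec_E\ge0$ by (1). The zero section $\{v=0\}$ is a deformation retract by scaling $v$, and its induced metric is that of $S^3/S^1$. The Hopf connection has nonzero curvature (by Example 2), so by the Ambrose–Singer theorem its holonomy group is all of $S^1$. So all rotations are holonomies, their only common fixed point is $0$, and by Lemma 1 the zero section is the only soul. Its metric projection is $\pi$: the geodesic $(w,tv)$ of $S^3\times\mathbb C$ starts orthogonal to the orbit, hence stays so (inner products with Killing fields are constant along geodesics), so its image is a normal geodesic of the zero section staying in one fiber. As minimal geodesics from the zero section are normal to it, nearest points are given by $\pi$.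

### 1.4 Normal holonomy

**Definition 5.** For a path $\alpha$ in $\Sigma$ let $P_\alpha$ be parallel transport in $\nu\Sigma$ with the normal connection. The restricted holonomy group $\Phi_0\subset SO(k)$ is the group of all $P_\alpha$, $\alpha$ a null-homotopic loop at a fixed point. It is a connected Lie subgroup, not always closed.

The link between $P_\alpha$ and $h^\alpha$ is as follows. By Perelman's second fact, applied to geodesics in all directions, $d\exp$ maps the connection-horizontal lift of $x\in T_q\Sigma$ at $v\in\nu_q$ to the $\pi$-horizontal lift $\tilde x$ at $\exp v$. So $\exp$ maps a parallel normal field along any path to a horizontal lift: for $\alpha$ from $p$ to $q$ and $v\in\nu_p$,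
$$h^\alpha(\exp_pv)=\exp_q(P_\alpha v).\tag{3}$$
Also $\exp:\nu\Sigma\to M$ is onto (take nearest points), and $\pi(\exp_qv)=q$, so $\exp_q:\nu_q\to F_q:=\pi^{-1}(q)$ is onto. In particular fibers are connected. Differentiating (3) at $v=0$ gives $dh^\alpha_p=P_\alpha$.

*Example 4.* In Example 1, $\Phi_0=SO(2)$. A non-closed group arises as follows: on the trivial bundle $S^2\times\mathbb C^2$ take the connection $d+i\,\mathrm{diag}(\eta,\kappa\eta)$, with $\kappa$ irrational and $\eta$ a real $1$-form, $d\eta\ne0$. A loop has holonomy $\mathrm{diag}(e^{-it},e^{-i\kappa t})$ with $t=\oint\eta$. As $d\eta\neq0$, small loops give all $t$ near $0$, and iterating them gives all $t\in\mathbb R$. So the holonomy group is an irrational line in a $2$-torus.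

### 1.5 The global Lipschitz bound

**Definition 6.** The holonomy diffeomorphisms of $\pi$ obey a global Lipschitz bound if there is a constant $L$ such that $h^\alpha$ is $L$-Lipschitz, for the intrinsic metrics of the fibers, for every path $\alpha$ in $\Sigma$, of arbitrary length.

In Example 1, $L=1$ works: all rotations about the zero section are isometries, and horizontal transport between fibers is $(w_0,v)\mapsto(w_1,v)$ with the same fiber metric. In Example 2 a bound exists if and only if $\sup\rho/\inf\rho<\infty$.

For a general Riemannian submersion with bounded $T$-tensor (O'Neill's tensor encoding $S$), even over $S^2$ with flat $\mathbb R^2$ fibers and $T$ vanishing outside a compact set, a global Lipschitz bound need not hold. The question of Guijarro and Walschap, taken from the thesis "The Geometry Of Open Manifolds Of Nonnegative Curvature" (http://people.brynmawr.edu:80/ktapp/thesis.pdf), is: *do the holonomy diffeomorphisms of the metric projection $\pi:M\to\Sigma$ onto a soul always obey a global Lipschitz bound?* The answer is no.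

**Theorem A.** For all $n\ge2$, $k\ge6$ there is a complete open manifold $M^{n+k}$ with $\sec\ge0$ and a soul of dimension $n$ and codimension $k$ such that the holonomy diffeomorphisms of the metric projection (already those of loops at one point) admit no global Lipschitz bound.

**Theorem B.** Let $M$ be open with $\sec\ge0$ and soul $\Sigma$. Put $c=\sqrt{\max(0,\max\sec_\Sigma)/3}$ if $n\ge2$ and $c=0$ if $n\le1$.

(a) Every $h^\alpha$ is $e^{c\,\mathrm{length}(\alpha)}$-Lipschitz.

(b) If $\Phi_0$ is closed in $SO(k)$, a global Lipschitz bound holds.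

(c) If $\dim\Phi_0=1$, a global Lipschitz bound holds; if moreover $\Phi_0$ is not closed, null-homotopic loops act on the fibers by isometries.

**Corollary C.** A global Lipschitz bound holds for every $M$ with soul of dimension $n$ and codimension $k\ge1$ if and only if $n\le1$ or $k\le5$.

We prove Theorem B first, since its proof shows where a counterexample has to live.

## 2. Point souls, circles, and concave warping

If $\Sigma$ is a point, the only holonomy is the identity. Next let $M_\theta=(\mathbb R\times\mathbb C)/\mathbb Z$, with generator $(x,v)\mapsto(x+1,e^{i\theta}v)$, $\theta\notin2\pi\mathbb Z$. It is flat, and Lemma 1, applied to the projection to the zero section, shows that the soul is the zero section, since only $v=0$ is fixed by rotation through $\theta$. Going around once acts by $[(0,v)]\mapsto[(1,v)]=[(0,e^{-i\theta}v)]$. Powers of this rotation may be dense in $SO(2)$, but all are isometries of the flat fiber, so $L=1$. Here $\Phi_0$ is trivial.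

In Example 2 the curvature is $-\rho''/\rho$. If $\sec\ge0$, then $\rho$ is positive and concave on all of $\mathbb R$, hence constant. So completeness together with $\sec\ge0$ can force $S=0$ when $A=0$. What competes with this is the term with $A$, which is bounded by the curvature of $\Sigma$ because of (1). The first proof makes this quantitative.

## 3. Exponential bounds and closed normal holonomy

### 3.1 Proof of Theorem B(a)

**Step 1: bound $A$.** For unit $X$ and unit $z\perp X$ horizontal, (1) and $\sec_M\ge0$ give $3|A_Xz|^2\le\max\sec_\Sigma$. Together with $A_XX=0$ this yields $\|A_X\|\le c|X|$. For $n\le1$, $A=0$ since $A$ is skew.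

**Step 2: a Riccati equation for $S$.** Let $\gamma:\mathbb R\to M$ be a unit speed horizontal geodesic, $S=S_{\gamma'}$, $A=A_{\gamma'}$. All horizontal lifts of $\pi\circ\gamma$ are geodesics, so holonomy fields $J$ along $\gamma$ are Jacobi fields; they span $\mathcal V$ at all times since holonomies are diffeomorphisms. By (2), $J'=SJ-A^*J$. The vertical part of $J''$ is $(SJ)'^v-AA^*J=S'J+S^2J-AA^*J$, where $S'$ uses the connection of $\mathcal V$ (vertical part of $\nabla$), and we used $(Z')^v=AZ$ for horizontal $Z$. Since $J''=-R(J,\gamma')\gamma'$,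
$$S'=-S^2-R^v+AA^*,\qquad R^vU:=(R(U,\gamma')\gamma')^v\ge0,\qquad AA^*\le c^2 .\tag{4}$$

**Step 3: bound $S$.** In a parallel orthonormal frame of $\mathcal V$, $S$ is a smooth symmetric matrix. Its extreme eigenvalues $\lambda$ are locally Lipschitz, and where differentiable $\lambda'=\langle S'e,e\rangle$ for a unit eigenvector $e$, so $\lambda'\le c^2-\lambda^2$ almost everywhere. If $\lambda_{\max}(t_0)>c$, then $y(s)=\lambda_{\max}(t_0-s)$ satisfies $y'\ge y^2-c^2$, $y(0)>c$, and blows up in finite time. If $\lambda_{\min}(t_0)<-c$, then $y(s)=-\lambda_{\min}(t_0+s)$ does the same. But $S$ is defined on all of $\mathbb R$. So $\|S_X\|\le c|X|$.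

**Step 4: integrate.** For a holonomy field along a horizontal curve over $\alpha$, (2) gives $|(|J|^2)'|\le2c|\alpha'||J|^2$, so $\|dh^\alpha\|\le e^{c\,\mathrm{length}(\alpha)}$. This proves (a). $\square$

### 3.2 Reduction to a compact simply connected base

The aim is to replace $\Sigma$ by a compact simply connected $\Sigma_0$, over which every loop is null-homotopic.

**Step 1: pass to the universal cover.** Let $\tilde M\to M$ be the universal cover and $\tilde\Sigma$ the preimage of $\Sigma$. It is connected and is the universal cover of $\Sigma$, because $\Sigma\subset M$ is a homotopy equivalence. Let $\tilde\pi:\tilde M\to\tilde\Sigma$ be the lift of $\pi$ that is the identity on $\tilde\Sigma$; it is a Riemannian submersion. For a deck transformation $g$, $\tilde\pi\circ g$ and $g\circ\tilde\pi$ lift the same map and agree on $\tilde\Sigma$, so they coincide. Deck transformations act simply transitively on the preimages of $x\in F_p$ and on those of $p$, so exactly one preimage of $x$ lies over a given preimage $\tilde p$ of $p$. So fibers of $\tilde\pi$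 map isometrically onto fibers of $\pi$, and $h^\alpha$ corresponds to $h^{\tilde\alpha}$. Perelman's facts and (3) lift as well.

**Step 2: find parallel fields.** By Cheeger and Gromoll, $\tilde\Sigma=\mathbb R^m\times\Sigma_0$ isometrically with $\Sigma_0$ compact and simply connected. A line of $\tilde\Sigma$ is a line of $\tilde M$, because $\tilde\pi$ is a distance nonincreasing retraction. By the splitting theorem $\tilde M=\mathbb R^d\times N$ with $N$ containing no line. A line of $\tilde M$ projects to a geodesic of $N$ that is constant or, since components of minimal geodesics in a product are minimal, a line up to its speed; so it is constant, and lines of $\tilde M$ are tangent to $\mathbb R^d$. For $e\in\mathbb R^m$ the field $\partial_e$ on $\tilde\Sigma$ is parallel in $\tilde\Sigma$, hence parallel in $\tilde M$ along the totally geodesic $\tilde\Sigma$, and tangent to $\mathbb R^d$. The parallel field $E_e$ of $\tilde M$ tangent to $\mathbb R^d$ that agrees with $\partial_e$ at one point of $\tilde\Sigma$ therefore agrees with it on $\tilde\Sigma$.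

**Step 3: use the translations.** Let $\Theta_x$, $x\in\mathbb R^m$, be the isometries generated by the fields $E_e$. They preserve $\tilde\Sigma$ and act on it by translation. Since $\tilde\pi(\exp_pv)=p$ for normal $v$ and $\exp$ is onto, $\tilde\pi(\Theta_x\exp_pv)=\tilde\pi(\exp_{\Theta_xp}d\Theta_xv)=\Theta_xp$, so $\tilde\pi\circ\Theta_x=\Theta_x\circ\tilde\pi$. Hence $d\tilde\pi(E_e)=\partial_e$, of the same norm as $E_e$, so $E_e$ is horizontal. If $\beta$ is a horizontal lift of $(x(0),y(u))$, then $\Theta_{x(u)-x(0)}\beta(u)$ has velocity $d\Theta(\beta')+E_{x'}$, which is horizontal, and it lies over $(x(u),y(u))$. Thus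
$$h^{(x,y)}=\Theta_{x(1)-x(0)}\circ h^{(x(0),y)} .\tag{5}$$
Normal parallel transport behaves the same way. Let $Z(u)$ be normal and parallel along $(x(0),y(u))$ and put $Z(x,u)=d\Theta_xZ(u)$ along $(x,u)\mapsto\Theta_x(x(0),y(u))$. It is parallel in the $u$-direction since $\Theta_x$ is an isometry preserving $\tilde\Sigma$. In an $\mathbb R^m$-direction $e$ it is invariant under the flow of $E_e$, so its derivative is $\nabla_ZE_e=0$. So it is parallel along every curve $(x(u)-x(0),u)$.

**Step 4: split off $\mathbb R^m$.** For $x_e=\langle x,e\rangle$ on $\tilde\Sigma$, the gradient of $x_e\circ\tilde\pi$ is the horizontal lift of $\partial_e$, that is $E_e$. So $M_0=\tilde\pi^{-1}(\{0\}\times\Sigma_0)$, which is closed and connected, is a leaf of the parallel distribution orthogonal to all $E_e$. It is totally geodesic and complete. The map $(x,m)\mapsto\Theta_xm$ is a local isometry $\mathbb R^m\times M_0\to\tilde M$, bijective because the $\mathbb R^m$-coordinate of $\tilde\pi$ determines $x$. So $\tilde M=\mathbb R^m\times M_0$. Let $\pi_0=\tilde\pi|:M_0\to\Sigma_0$.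

In summary: $M_0$ is complete, $\sec_{M_0}\ge0$; $\pi_0$ is a smooth Riemannian submersion; (3), (4) and (a) hold for it with the same $c$ (its tensors are restrictions of those of $\tilde\pi$); $\exp_q:\nu_q\to F_q$ is onto. Null-homotopic loops of $\Sigma$ are the images of the loops $(x,y)$ of $\mathbb R^m\times\Sigma_0$. By Step 3 the holonomy group of $\nu\Sigma_0$ is $\Phi_0$, and by (5) the map $h^{(x,y)}$ for such a loop is conjugate by the isometry $\Theta_{x(0)}$ to $h^{(0,y)}$. For arbitrary paths, (5) shows that a Lipschitz constant valid for all paths of $\Sigma_0$ is valid for all paths of $\Sigma$.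

Let $D=\operatorname{diam}\Sigma_0$ and fix $p\in\Sigma_0$. If $L$ is a bound for all loops at $p$ in $\Sigma_0$, then $e^{2cD}L$ is a bound for all paths in $\Sigma_0$: write $h^\alpha=h^{\sigma'}\circ h^{\mathrm{loop}}\circ h^{\sigma^{-1}}$ with minimal geodesics $\sigma,\sigma'$ from $p$ to the ends of $\alpha$, and use (a).

### 3.3 Proof of Theorem B(b)

The natural plan is to replace a long loop by a loop of bounded length with nearly the same parallel transport, and then to use (a).

**Step 1: short loops suffice up to closure.** Let $\Phi_0$ be closed, hence compact. Let $H_\ell\subset\Phi_0$ be the set of holonomies of loops at $p$ of length at most $\ell$. Then $H_\ell^{-1}=H_\ell$, $H_\ell H_{\ell'}\subset H_{\ell+\ell'}$, and $\Phi_0=\bigcup_{\ell\in\mathbb N}\overline{H_\ell}$. By Baire, some $\overline{H_\ell}$ contains a nonempty open set $U$. Then $\overline{H_{2\ell}}\supset\overline{H_\ell}\,\overline{H_\ell}^{-1}$ contains the open neighborhood $O=UU^{-1}$ of $1$. Finitely many translates $g_jO$ cover $\Phi_0$, and all $g_j$ lie in some $H_{\ell'}$.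 So $\overline{H_{\ell''}}=\Phi_0$ with $\ell''=\ell'+2\ell$.

**Step 2: pass to the limit.** Given a loop $\alpha$ at $p$, choose loops $\alpha_i$ at $p$ of length at most $\ell''$ with $P_{\alpha_i}\to P_\alpha$. By (3), $h^{\alpha_i}(\exp_pv)=\exp_p(P_{\alpha_i}v)\to\exp_p(P_\alpha v)=h^\alpha(\exp_pv)$, so $h^{\alpha_i}\to h^\alpha$ pointwise on $F_p$. By (a) all $h^{\alpha_i}$ are $e^{c\ell''}$-Lipschitz, hence so is the limit $h^\alpha$. By Section 3.2 a global bound follows. $\square$

### 3.4 Irrational lines need long loops

Suppose now that $\Phi_0=\{e^{tX}\}$ is one-dimensional and not closed. Then $t\mapsto e^{tX}$ is injective (otherwise its image would be a circle), and $\Phi_0\cong\mathbb R$ as a Lie group. The parallel transports $P_\alpha$, $\alpha(0)=p$, form a principal $\mathbb R$-bundle over $\Sigma_0$, the holonomy bundle. Such a bundle has a global section $s$, which we may take with $s(p)=\mathrm{id}$. With $\nabla s=s\,\eta X$ for a $1$-form $\eta$ on the compact $\Sigma_0$, a loop $\alpha$ at $p$ has $P_\alpha=e^{tX}$ with $t=-\oint_\alpha\eta$.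 So $|t|\le\max|\eta|\cdot\mathrm{length}(\alpha)$, and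
$$\overline{H_\ell}\subset\{e^{tX}:|t|\le\ell\max|\eta|\},$$
a compact proper subset of $\Phi_0$ for every $\ell$. So Step 1 of Section 3.3 is false here, and (a) only gives bounds growing exponentially in $|t|$. For this group a different argument is needed.

## 4. A one-dimensional non-closed group acts by isometries

We prove Theorem B(c). If $\Phi_0$ is closed, (b) applies. So let $\Phi_0=\{e^{tX}\}$ be one-dimensional and not closed; in particular $k\ge3$, since $SO(2)$ is closed. We work with $\pi_0:M_0\to\Sigma_0$ from Section 3.2 and show that all loops in $\Sigma_0$ act by isometries.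

**Step 1: a vertical field $X^*$ spanning the image of $A$.** Since $\Phi_0$ is abelian, $X\in\mathfrak{so}(\nu_p)$ commutes with $\Phi_0$ and extends to a parallel section $q\mapsto X_q$ of $\mathfrak{so}(\nu)$. The curvature takes values in the holonomy algebra, so $R^\nu(x,y)=\omega(x,y)X_q$ for a $2$-form $\omega$, and $\omega\not\equiv0$ by Ambrose–Singer. For fields $x,y$ on $\Sigma_0$, their horizontal lifts to $\nu\Sigma_0$ and to $M_0$ are $\exp$-related (Section 1.4), hence so are the brackets. The vertical part of the bracket is $-R^\nu(x,y)v$ at $v\in\nu\Sigma_0$, and $2A_{\tilde x}\tilde y$ in $M_0$. So the field $v\mapsto-\omega(x,y)X_qv$ is $\exp$-related to $2A_{\tilde x}\tilde y$. Over a small open set where $\omega(x,y)\ne0$, the smooth vertical field $X^*=-\frac{2}{\omega(x,y)}A_{\tilde x}\tilde y$ satisfies $X^*(\exp w)=d\exp(X_qw)$.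

We transport $X^*$ by holonomy along a path $\beta$ from $q$ in this set to any $q'$. Let $h^\beta(x)=\exp w$, $w\in\nu_{q'}$. Then $x=\exp(P_\beta^{-1}w)$ by (3), and since $h^\beta\circ\exp_q=\exp_{q'}\circ P_\beta$,
$$dh^\beta(X^*(x))=d(\exp_{q'}\circ P_\beta)(X_qP_\beta^{-1}w)=d\exp(X_{q'}w).$$
The left side does not depend on $w$ and the right side does not depend on $q$ or $\beta$. So we get a well-defined vertical field $X^*$ on $M_0$ with $X^*(\exp w)=d\exp(X_qw)$ everywhere. It is smooth: near $q'$ use a fixed path to $q'$ followed by short geodesics from $q'$. It is invariant under holonomy, so $[X^*,\tilde x]=0$ for basic $\tilde x$; and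
$$A_{\tilde x}\tilde y=-\tfrac12\omega(x,y)X^* .\tag{6}$$
On $F_q$ its flow is $\exp v\mapsto\exp(e^{tX_q}v)$. Put $\psi=|X^*|$. Along horizontal curves $X^*$ is a holonomy field, so $\psi$ is nowhere zero or identically zero on each of them.

**Step 2: $S$ acts only along $X^*$.** Let $\gamma:\mathbb R\to M_0$ be a unit speed horizontal geodesic, $S=S_{\gamma'}$, $A=A_{\gamma'}$. First let $X^*\ne0$ along $\gamma$. Put $\mathbf e=X^*/\psi$, $\mathcal N=\mathcal V\cap(X^*)^\perp$, $S\mathbf e=s_0\mathbf e+\chi$ with $\chi\in\mathcal N$, and let $S_{\mathcal N}$ be the $\mathcal N$-block of $S$. From $(X^*)'^v=SX^*$ we get $\psi'\mathbf e+\psi\,\mathbf e'^v=\psi(s_0\mathbf e+\chi)$, so $s_0=\psi'/\psi$ and $\mathbf e'^v=\chi$. Let $Y_1,Y_2$ be sections of $\mathcal N$ along $\gamma$, parallel for the induced connection of $\mathcal N$. Then $Y_i'^v=-\langle Y_i,\chi\rangle\mathbf e$, and $A^*Y_i=0$ by (6). Therefore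
$$\langle SY_1,Y_2\rangle'=\langle S'Y_1,Y_2\rangle-\langle Y_1,\chi\rangle\langle S\mathbf e,Y_2\rangle-\langle Y_2,\chi\rangle\langle SY_1,\mathbf e\rangle=\langle S'Y_1,Y_2\rangle-2\langle Y_1,\chi\rangle\langle Y_2,\chi\rangle .$$
Also $SY_i=S_{\mathcal N}Y_i+\langle Y_i,\chi\rangle\mathbf e$, so $\langle SY_1,SY_2\rangle=\langle S_{\mathcal N}Y_1,S_{\mathcal N}Y_2\rangle+\langle Y_1,\chi\rangle\langle Y_2,\chi\rangle$. Inserting (4), and writing $R_{\mathcal N}\ge0$ for the $\mathcal N$-block of $R^v$,
$$S_{\mathcal N}'=-S_{\mathcal N}^2-R_{\mathcal N}-3\,\chi\otimes\chi .\tag{7}$$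
So $y=\operatorname{tr}S_{\mathcal N}$ satisfies $y'\le-y^2/(k-1)$ on all of $\mathbb R$. A negative value would blow up in forward time and a positive one in backward time, so $y\equiv0$. Taking the trace of (7) then gives $0=-\operatorname{tr}S_{\mathcal N}^2-\operatorname{tr}R_{\mathcal N}-3|\chi|^2$, hence $S_{\mathcal N}=0$ and $\chi=0$.

If $X^*=0$ along $\gamma$, then $A=0$ by (6), (4) reads $S'=-S^2-R^v$, and the same trace argument gives $S=0$. Every horizontal vector is tangent to such a $\gamma$. So for every horizontal $x$: where $\psi\ne0$, $S_xY=0$ for vertical $Y\perp X^*$ and $S_xX^*=\frac{x\psi}{\psi}X^*$; where $\psi=0$, $S_x=0$.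

**Step 3: what remains.** Let $J$ be a holonomy field along a horizontal curve with $\psi\ne0$. By (2) and symmetry of $S$, $\langle J,X^*\rangle'=2\langle J,SX^*\rangle=2\frac{\psi'}\psi\langle J,X^*\rangle$, so $\langle J,X^*\rangle=\lambda\psi^2$ with $\lambda$ constant. So $J-\lambda X^*\perp X^*$, and $(|J|^2)'=2\langle SJ,J\rangle=2\lambda^2\langle SX^*,X^*\rangle=2\lambda^2\psi\psi'$. Thus $|J|^2-\lambda^2\psi^2$ is constant. Where $\psi=0$, $|J|$ is constant. Hence every loop at $p$ acts isometrically on $F_p$ once we prove the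

**Claim.** $\psi(h^\alpha x)=\psi(x)$ for all loops $\alpha$ at $p$ and $x\in F_p$ with $X^*(x)\ne0$.

The remaining steps prove the claim, by turning the holonomy orbit of $x$ into a complete manifold with $\sec\ge0$ and two ends.

**Step 4: the holonomy bundle as an immersed submanifold.** Let $x=\exp_pv$ and let $P_0=\{P_\alpha:\alpha(0)=p\}\subset\bigcup_q\mathrm{Iso}(\nu_p,\nu_q)$ be the holonomy bundle, a principal bundle over $\Sigma_0$ with group $\Phi_0\cong\mathbb R$ and projection $\mathrm{pr}$. Put
$$\Psi:P_0\to M_0,\qquad\Psi(P_\alpha)=\exp(P_\alpha v)=h^\alpha(x).$$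
Connection-horizontal vectors go to $\pi_0$-horizontal lifts. The fundamental field of the $\mathbb R$-action goes to $X^*$, because $\exp(ue^{tX}v)=\exp(e^{tX_q}uv)$ for $u\in P_0$ over $q$. On the image $X^*\ne0$, by holonomy invariance. So $\Psi$ is an immersion. With $\theta$ the connection form, and writing $\psi$ for $\psi\circ\Psi$ and $X^*$ also for the fundamental field,
$$\hat g:=\Psi^*g=\mathrm{pr}^*g_{\Sigma_0}+\psi^2\theta^2 .$$

**Step 5: $\psi$ is bounded above and below on $P_0$, and $\hat g$ is complete.** An upper bound $\psi_1$ exists since $\{\exp w:|w|=|v|\}$ is compact. Suppose $\psi(u_i)\to0$ for some $u_i\in P_0$. The bundle of isometries over $\Sigma_0$ is compact, so we may assume $u_i\to u\in\mathrm{Iso}(\nu_p,\nu_q)$. Then $X^*(\exp uv)=0$, and $uX_p=X_qu$ since this holds for the $u_i$. So $\exp uv$ is fixed by the flow of $X^*$, that is, $\exp(ue^{tX}v)=\exp(uv)$ for all $t$. Choose a path $\beta$ from $p$ to $q$ and put $g=P_\beta^{-1}u$. Continuing $\beta$ by short geodesics to the base points of the $u_i$ shows $g\in\overline{\Phi_0}$.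 Since $\exp(P_\beta\,\cdot)=h^\beta(\exp\,\cdot)$, applying $(h^\beta)^{-1}$ gives $\exp(ge^{tX}v)=\exp(gv)$. Take $g_j\in\Phi_0$, $g_j\to g^{-1}$. Applying the corresponding holonomies and (3), $\exp(g_jge^{tX}v)=\exp(g_jgv)$, and in the limit $\exp(e^{tX}v)=\exp v$ for all $t$. So $X^*(x)=0$, a contradiction. Thus $0<\psi_0\le\psi\le\psi_1$ on $P_0$. The metric $\mathrm{pr}^*g_{\Sigma_0}+\theta^2$ is invariant under $\mathbb R$ with compact quotient, hence complete, and $\hat g\ge\min(1,\psi_0^2)(\mathrm{pr}^*g_{\Sigma_0}+\theta^2)$. So $\hat g$ is complete.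

**Step 6: $\sec_{\hat g}\ge0$.** The normal space of $\Psi$ is $\mathcal N$. For $Y\in\mathcal N$ and basic $\tilde x,\tilde y$, $\langle\nabla_{\tilde x}\tilde y,Y\rangle=\langle A_{\tilde x}\tilde y,Y\rangle=0$ by (6), and $\langle\nabla_{\tilde x}X^*,Y\rangle=\langle S_{\tilde x}X^*,Y\rangle=0$ by (2) and Step 2. So the second fundamental form satisfies $II(\tilde x,\cdot)=0$ for horizontal $\tilde x$. Every tangent $2$-plane of $P_0$ contains a horizontal vector, because the horizontal spaces have codimension $1$. By the Gauss equation its curvature equals that of its image in $M_0$.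

**Step 7: splitting $P_0$.** As a principal $\mathbb R$-bundle, $P_0\cong\Sigma_0\times\mathbb R$. It has two ends: minimal geodesics between points going to the two ends meet the compact set $\Sigma_0\times\{0\}$, and a limit of them is a line. By the splitting theorem there is a surjective $T:P_0\to\mathbb R$ with $\operatorname{Hess}T=0$, $|\nabla T|=1$.

The map $\mathrm{pr}:P_0\to\Sigma_0$ is a Riemannian submersion for $\hat g$. Let $\gamma$ be a horizontal geodesic and $\gamma_s$ its translate by $s\in\mathbb R$. As $\theta$ is invariant, $\gamma_s$ is another horizontal lift of the geodesic $\mathrm{pr}\circ\gamma$, hence a geodesic. So $T(\gamma_s(t))=a(s)+b(s)t$, and $X^*T=a'(0)+b'(0)t$ along $\gamma$. But $|X^*T|\le|X^*|\,|\nabla T|\le\psi_1$, so $X^*T$ is constant along $\gamma$. Hence $d(X^*T)$ vanishes on horizontal vectors. All points $P_\alpha$ are joined to $\mathrm{id}$ by horizontal curves, so $X^*T\equiv c_0$. If $c_0=0$, then $T$ descends to the compact $\Sigma_0$ and is bounded, a contradiction. So $c_0\ne0$.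

For basic $\tilde x$, $X^*(\tilde xT)=\tilde x(X^*T)=0$. So $\langle\nabla T,\tilde x\rangle$ is constant on fibers of $\mathrm{pr}$, and the horizontal part of $\nabla T$ is the lift of a vector field $\xi$ on $\Sigma_0$. Its vertical part is $\frac{c_0}{\psi^2}X^*$. From $1=|\nabla T|^2=|\xi|^2+c_0^2/\psi^2$,
$$\psi=\frac{|c_0|}{\sqrt{1-|\xi|^2}}$$
depends only on the base point. For a loop $\alpha$ at $p$ this gives $\psi(h^\alpha x)=\psi(\Psi(P_\alpha))=\psi(\Psi(\mathrm{id}))=\psi(x)$, which is the claim.

So loops at $p$, and $p\in\Sigma_0$ was arbitrary, act isometrically, and all paths of $\Sigma_0$ have $e^{2cD}$-Lipschitz holonomy. By Section 3.2 the bound holds for $\Sigma$, and null-homotopic loops in $\Sigma$ act by isometries. $\square$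

## 5. Souls of dimension at most one or codimension at most five

**Proposition 2.** If $n\le1$ or $k\le5$, a global Lipschitz bound holds.

*Proof.* If $n\le1$, then $\Sigma_0$ is a point and $\Phi_0$ is trivial, so (b) applies. Let $k\le5$. The Lie algebra of $\Phi_0$, a subalgebra of $\mathfrak{so}(k)$, is $\mathfrak z\oplus\mathfrak s$ with $\mathfrak z$ its center and $\mathfrak s$ semisimple of compact type. The connected subgroup $K$ with Lie algebra $\mathfrak s$ is compact (Weyl), and $\Phi_0=\exp(\mathfrak z)K$. If $\exp\mathfrak z$ is closed, it is compact, so $\Phi_0$ is compact and (b) applies. Otherwise $\overline{\exp\mathfrak z}$ is a torus of dimension greater than $\dim\mathfrak z\ge1$. It commutes with $K$ and meets $K$ in a subgroup of the finite center of $K$. So it generates with a maximal torus of $K$ a torus of dimension $\dim\overline{\exp\mathfrak z}+\operatorname{rank}K$. Hence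
$$2\ge\operatorname{rank}SO(k)\ge\dim\overline{\exp\mathfrak z}+\operatorname{rank}K\ge2+\operatorname{rank}K .$$
So $K=1$, $\dim\overline{\exp\mathfrak z}=2$, and $\dim\Phi_0=\dim\mathfrak z=1$. Now (c) applies. $\square$

So a counterexample must have $\Phi_0$ non-closed of dimension at least $2$. The same count then forces $\operatorname{rank}SO(k)\ge3$: either $\dim\mathfrak z\ge2$, so $\dim\overline{\exp\mathfrak z}\ge3$, or $\dim\mathfrak z=1$ and $K\ne1$, so the torus above has dimension at least $2+1$. The simplest group to aim for is $\{\mathrm{diag}(e^{it},e^{i\kappa t},e^{i\vartheta})\}$ on $\mathbb C^2\times\mathbb C$, $\kappa$ irrational: a $2$-dimensional dense subgroup of a $3$-torus.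

## 6. Two rigid attempts at a counterexample

Let $\phi_t(z_1,z_2)=(e^{it}z_1,e^{i\kappa t}z_2)$. We want fibers $V=\mathbb C^2\times\{|\zeta|<1\}$ on which all $\phi_t$ and all rotations of $\zeta=ue^{iy}$ are holonomies, and in which the $y$-circle through $f$ has length about $2\pi W(f)$, for a function $W$ of $(z,u)$. Since $d\phi_t(\partial_y)=\partial_y$, the stretching of $\partial_y$ by $\phi_t$ at $f$ is about $W(\phi_tf)/W(f)$. So $W$ must vary along $\phi$-orbits, by arbitrarily large factors.

We need the curvature of a warped metric $g_B+w^2dy^2$, with $U=\partial_y/w$. The slices $y=\mathrm{const}$ are totally geodesic, as fixed sets of reflections, so for $e,e',e''$ tangent to a slice, $R(e,e')e''$ is that of $B$ and $\langle R(e,e')e'',U\rangle=0$. Along a geodesic $\gamma$ of a slice, $U$ is parallel and the Killing field $\partial_y=wU$ is a Jacobi field, so $(w\circ\gamma)''U=-wR(U,\gamma')\gamma'$. Hence, polarizing,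
$$\langle R(e,U)U,e'\rangle=-\tfrac1w\operatorname{Hess}w(e,e') .\tag{8}$$

*First attempt: a flat $\mathbb C^2$.* Take $|dz|^2+du^2+W^2dy^2$. By (8), $\sec\ge0$ requires $W$ to be concave. But a positive concave function on a line is constant, so along the flat lines in $\mathbb C^2\times\{u\}$ the function $W$ is constant. It depends on $u$ only and is $\phi_t$-invariant. The remedy is to replace the flat $(z,u)$-space by a convex hypersurface on which, up to a nonnegative term, $|z-v|^2$ is the restriction of an affine function, so that it can occur in concave functions.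

*Second attempt: $\sec\ge0$ before dividing.* To make $\phi_t$ a holonomy we use a quotient $(S^3\times\mathbb R_\tau\times V)/G$ with $G=S^1\times\mathbb R$ and $t\in\mathbb R$ acting on $\mathbb R_\tau\times V$ by $(\tau,f)\mapsto(\tau+t,\phi_tf)$. For this to be isometric the circle size at $(\tau,f)$ must be $\hat w(\tau,f)=W(\phi_{-\tau}f)$. By (8) the plane spanned by $\partial_\tau$ and $U$ has curvature $-\partial_\tau^2\hat w/\hat w$. If it were always nonnegative, $\tau\mapsto W(\phi_{-\tau}f)$ would be positive and concave on $\mathbb R$, hence constant. So $\mathbb R_\tau\times V$ cannot have $\sec\ge0$ if $W$ is not invariant.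

What gets past this point: in the quotient only planes orthogonal to the $G$-orbits count. Let $S^1$ and $\mathbb R$ also act on $S^3$, by two independent rotations. Orthogonality to the orbits then ties the $U$- and $\partial_\tau$-components of a vector to its $S^3$-component. A plane that uses $\partial_\tau\wedge U$ has to use either $S^3$, which contributes curvature $1$, or directions in which $W$ is strictly concave. The negative terms involve only derivatives of $W$ in the direction of $\phi_t$, and these can be made tiny by making $W$ locally invariant under rational rotations $\kappa_i\to\kappa$ with extremely good approximation. The next sections carry this out.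

## 7. A convex hypersurface on which affine functions are concave

On $\mathbb C^2\times(-1,1)\ni(z,u)$ let $F(z,u)=\frac{|z|^2+1}{1-u^2}$ and $C=1-u^2\in(0,1]$.

**Step 1: $F$ is strictly convex.** We compute $F_{zz}=\frac2CI$, $F_u=\frac{2u(|z|^2+1)}{C^2}$, $F_{zu}=\frac{4uz}{C^2}$, $F_{uu}=(|z|^2+1)\big(\frac2{C^2}+\frac{8u^2}{C^3}\big)$. The Schur complement is
$$F_{uu}-\tfrac C2|F_{zu}|^2=\frac{2(|z|^2+1)}{C^2}+\frac{8u^2(|z|^2+1)}{C^3}-\frac{8u^2|z|^2}{C^3}=\frac{2(|z|^2+1)}{C^2}+\frac{8u^2}{C^3}>0,$$
so $\operatorname{Hess}F$ is positive definite. Let $\hat D=\{s=F(z,u)\}\subset\mathbb C^2\times\mathbb R_u\times\mathbb R_s=\mathbb R^6$. It is closed in $\mathbb R^6$, since $F\to\infty$ as $u\to\pm1$, hence complete. Let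
$$N=\frac{(-\nabla F,1)}{\sqrt{1+|\nabla F|^2}},\qquad\mathbf h=\frac{\operatorname{Hess}F}{\sqrt{1+|\nabla F|^2}}$$
be the unit normal and the (positive definite) second fundamental form, pulled back to $\hat D$. By the Gauss equation $\sec_{\hat D}>0$. Put $\bar V=\hat D\cap\{u\ge0\}$. The torus $T^2$ acts isometrically on $\bar V$ by rotating $z_1,z_2$, and $\phi_t$ is part of this action.

**Step 2: Hessians of affine functions.** A geodesic $\gamma$ of $\hat D$ satisfies $\gamma''=\mathbf h(\gamma',\gamma')N$ in $\mathbb R^6$. So for an affine function $\varphi$ on $\mathbb R^6$,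
$$\operatorname{Hess}_{\hat D}\varphi=\mathbf h\,\partial_N\varphi .\tag{9}$$
In particular $\operatorname{Hess}u=\mathbf h\,\partial_Nu$ with $\sqrt{1+|\nabla F|^2}\,\partial_Nu=-F_u=-2u(|z|^2+1)/C^2$, so $u$ is strictly concave where $u>0$.

**Step 3: the unperturbed fiber.** Let $V=\mathbb C^2\times\{|\zeta|<1\}$ and let $V_0=\{s=F(z,|\zeta|)\}\subset\mathbb C^2\times\mathbb C\times\mathbb R$ be the graph over $V$. The function $F(z,|\zeta|)$ is smooth, and it is convex because $F$ is convex and increasing in $u\ge0$ and $|\zeta|$ is convex. So $V_0$ is complete with $\sec\ge0$. With $\zeta=ue^{iy}$ its metric is $g_{\hat D}+u^2dy^2$. This is the case $W=u$; we now perturb $u$.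

## 8. A concave function far from torus-invariant

**Proposition 3.** There are an irrational $\kappa\in(0,1)$, a smooth function $W:\bar V\to[0,1)$, disjoint compact sets $K_i\subset\{u>0\}$, $i\ge1$, locally finite in $\bar V$, and positive numbers $R_i,u_i,w_i,\eta_i,\delta_i$, such that, with $X=\partial_{\theta_1}+\kappa\,\partial_{\theta_2}$ the field of $\phi_t$:

(W1) $W=u$ off $\bigcup K_i$, in particular near $\{u=0\}$; $0<W\le u<1$ on $\{u>0\}$; $W\ge w_i$ on $K_i$;

(W2) $\operatorname{Hess}W\le-\eta_i$ on $K_i$;

(W3) there are $f_i,f_i'$ in the same $T^2$-orbit, with $u=u_i$, such that $W(f_i)\le u_i/i$ and $W(f_i')=u_i$;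

(W4) on $K_i$: $|XXW|\le\delta_i$, $|\nabla(XW)|\le\delta_i$, $|X|\le\frac32R_i$, and
$$4\delta_iw_i^{-3}\le1,\qquad\delta_i(1+9R_i^2)\le\eta_i .\tag{10}$$

*Proof.* The function $W$ is a smoothed minimum of $u$ and functions $g_i$. Each $g_i$ is small near one closed orbit of a rational rotation.

**Step 1: parameters.** Let $\kappa_i=\sum_{j\le i}10^{-n_j}=p_i/q_i$, $q_i=10^{n_i}$, $n_1=1$, where $n_{j+1}>2n_j$ will be chosen inductively in Step 6; $\kappa=\lim\kappa_i$. The last digit of $p_i$ is $1$, so $\gcd(p_i,q_i)=1$; $0<p_i<q_i$; $|\kappa-\kappa_i|\le2\cdot10^{-n_{i+1}}$; and $\kappa\in(0,1)$ is irrational, having infinitely many digits $1$ with unbounded gaps. Given $\kappa_i$ put $A=i$, choose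
$$R\ge\max(1024A^2,\,32Aq_i,\,4R_{i-1})\quad(R_0=0),$$
and set
$$u_i=\tfrac1R,\quad a=\tfrac1{4A},\quad b=\tfrac{u_i}{4A},\quad\sigma=\tfrac{ab}{16}=\tfrac{u_i}{256A^2},\quad\varepsilon=\tfrac b4,\quad r=\tfrac R{\sqrt2}.$$
The index $i$ is suppressed on $A,R,a,b,\sigma,\varepsilon,r,p,q$. Note $\sigma^{-1/2}=16A\sqrt R\le R/2$.

**Step 2: the functions $g_i$.** Let $\Gamma_i=\{(re^{it},re^{i\kappa_it})\}\subset\mathbb C^2$, a closed orbit of the circle group generated by $X_{\kappa_i}=\partial_{\theta_1}+\kappa_i\partial_{\theta_2}$; its points have $|v|=R$. For $v\in\Gamma_i$ define the affine function on $\mathbb R^6$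
$$\varphi_v=b+au+\sigma\big(s-1-2\operatorname{Re}\langle z,v\rangle+|v|^2\big).$$
On $\hat D$, $s-1=|z|^2+t$ with $t=\frac{(|z|^2+1)u^2}{1-u^2}\ge0$, so
$$\varphi_v=b+au+\sigma\big(t+|z-v|^2\big).$$
With the invariant probability measure on $\Gamma_i$ and $\Lambda>0$ let
$$g_i=-\tfrac1\Lambda\log\int_{\Gamma_i}e^{-\Lambda\varphi_v}\,dv .$$
It is smooth and $X_{\kappa_i}$-invariant, and $g_i\ge\min_v\varphi_v\ge b$ on $\bar V$. As $\Lambda\to\infty$, $g_i\to\min_v\varphi_v$ pointwise, because for $\delta>0$ the integral is at least $e^{-\Lambda(\min\varphi_v+\delta)}$ times the positive measure of $\{v:\varphi_v<\min\varphi_v+\delta\}$. With the probability density $\pi_v=e^{-\Lambda\varphi_v}/\int e^{-\Lambda\varphi_v}$, $\operatorname{Hess}g_i$ is $\int\pi_v\operatorname{Hess}\varphi_v\,dv$ minus $\Lambda$ times the covariance form of $d\varphi_v$, which is nonnegative. So by (9)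
$$\operatorname{Hess}g_i\le\mathbf h\int\pi_v\,\partial_N\varphi_v\,dv .\tag{11}$$

**Step 3: definition of $W$.** Let $\rho_\varepsilon$ be smooth, convex, even, with $\rho_\varepsilon=|\cdot|$ outside $(-\varepsilon,\varepsilon)$ (convolve $|\cdot|$ with an even mollifier). By convexity $|\cdot|\le\rho_\varepsilon\le|\cdot|+\varepsilon$ and $|\rho_\varepsilon'|\le1$. So $m_\varepsilon(x,y)=\frac12(x+y)-\frac12\rho_\varepsilon(x-y)$ is concave, its partial derivatives are nonnegative with sum $1$, $\min-\frac\varepsilon2\le m_\varepsilon\le\min$, and $m_\varepsilon(x,y)=x$ if $y\ge x+\varepsilon$. Put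
$$K_i=\{g_i\le u+\varepsilon\}\subset\bar V,\qquad W=m_\varepsilon(u,g_i)\ \text{on }K_i,\qquad W=u\ \text{off }\textstyle\bigcup K_i .$$
The function $m_\varepsilon(u,g_i)$ is smooth on $\bar V$ and equals $u$ off $K_i$.

**Step 4: localization, and (W1).** On $K_i$ some $v\in\Gamma_i$ satisfies $b+au+\sigma(t+|z-v|^2)\le u+\varepsilon$. Hence $u\ge b-\varepsilon=\frac34b$. Since $\varepsilon<b$ and $u<1$, also $\sigma(t+|z-v|^2)<1$, so $t<1/\sigma$ and $|z-v|<\sigma^{-1/2}\le R/2$, which gives $R/2<|z|<3R/2$. As $t\ge u^2/(1-u^2)$, $u$ is bounded away from $1$. So $K_i$ is compact and lies in $\{u>0\}$. Since $R_{i+1}\ge4R_i$, we have $R_{i+1}/2>3R_i/2$, so the $K_i$ are disjoint and locally finite. On the complement of $\bigcup_{j\ne i}K_j$, an open neighborhood of $K_i$, $W=m_\varepsilon(u,g_i)$. So $W$ is smooth, and it equals $u$ near $\{u=0\}$. Clearly $W\le u<1$. On $K_i$, $u\ge b-\varepsilon$ and $g_i\ge b$, so $W\ge b-\frac32\varepsilon=:w_i>0$.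

**Step 5: strict concavity on $K_i$, (W2).** The gradient of $\varphi_v$ has components $-2\sigma v$, $a$, $\sigma$ in $z,u,s$, and $F_z=2z/C$. So for each $v\in\Gamma_i$, on $K_i$,
$$\sqrt{1+|\nabla F|^2}\,\partial_N\varphi_v=\sigma+\frac{4\sigma\operatorname{Re}\langle z,v\rangle}C-\frac{2au(|z|^2+1)}{C^2}\le\frac1{C^2}\big[\sigma(1+4R|z|)-2au(|z|^2+1)\big]<0 .$$
Indeed $R\le2|z|$ gives $\sigma(1+4R|z|)\le8\sigma(|z|^2+1)$, while $2au\ge\frac32ab=24\sigma$. So by (11) and Section 7, Step 2, $\operatorname{Hess}g_i$ and $\operatorname{Hess}u$ are negative definite on $K_i$. As $m_\varepsilon$ is concave, $\operatorname{Hess}W\le\lambda_1\operatorname{Hess}u+\lambda_2\operatorname{Hess}g_i$ with $\lambda_j\ge0$, $\lambda_1+\lambda_2=1$. By compactness there is $\eta_i>0$ with $\operatorname{Hess}W\le-\eta_i$ on $K_i$.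

*Large oscillation on a $T^2$-orbit, (W3).* Let $f_i$ be the point $z=(r,r)\in\Gamma_i$, $u=u_i$. Since $R^2u_i^2=1$ and $u_i\le\frac1{1024}$, $t=\frac{1+u_i^2}{1-u_i^2}\le2$, so with $v=z$
$$\min_v\varphi_v(f_i)\le b+au_i+2\sigma=\frac{u_i}{2A}+\frac{2u_i}{256A^2}.$$
For $\Lambda=\Lambda_i$ large, $g_i(f_i)\le\min_v\varphi_v(f_i)+\frac{u_i}{4A}\le\frac{u_i}A\le u_i+\varepsilon$. So $f_i\in K_i$ and $W(f_i)\le g_i(f_i)\le u_i/i$. We fix this $\Lambda_i$.

Let $f_i'$ be the point $z'=(r,re^{i\pi/q})$, $u=u_i$. A point $v=(re^{i\alpha},re^{i\beta})\in\Gamma_i$ satisfies $p\alpha-q\beta\in2\pi\mathbb Z$. Choose representatives $\alpha$ and $\beta'=\beta-\pi/q$ in $(-\pi,\pi]$. Then $p\alpha-q\beta'\in\pi+2\pi\mathbb Z$ has absolute value at least $\pi$, so $\max(|\alpha|,|\beta'|)\ge\pi/(p+q)$. As $|e^{ix}-1|\ge\frac2\pi|x|$ for $|x|\le\pi$, $|z'-v|\ge\frac{2r}{p+q}\ge\frac rq$. Hence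
$$g_i(f_i')\ge\sigma\frac{R^2}{2q^2}=\frac{u_iR^2}{512A^2q^2}\ge2u_i\ge u_i+\varepsilon ,$$
using $R\ge32Aq$. So $W(f_i')=u_i$.

**Step 6: almost invariance, (W4).** Off $\bigcup K_i$, $W=u$ and $XW=0$. Near $K_i$, $W=m_\varepsilon(u,g_i)$ is $X_{\kappa_i}$-invariant, and $X=X_{\kappa_i}+(\kappa-\kappa_i)\partial_{\theta_2}$. So on $K_i$
$$XW=(\kappa-\kappa_i)\,\partial_{\theta_2}W,\qquad XXW=(\kappa-\kappa_i)^2\,\partial_{\theta_2}^2W .$$
Thus $|XXW|,|\nabla(XW)|\le\delta_i:=C_i|\kappa-\kappa_i|$ on $K_i$, with $C_i>0$ depending only on $W$ near $K_i$. The data $\kappa_i,R_i,\varepsilon_i,\Lambda_i$, hence $K_i$, $W|_{K_i}$, $w_i,\eta_i,C_i$, are fixed before $n_{i+1}$ is chosen. Since $\delta_i\le2C_i10^{-n_{i+1}}$ whatever the later choices, we can choose $n_{i+1}>2n_i$ so large that (10) holds. Finally $ds(X)=du(X)=0$, so $|X|^2=|z_1|^2+\kappa^2|z_2|^2\le|z|^2\le\frac94R_i^2$ on $K_i$. $\square$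

## 9. An eight-manifold with nonnegative curvature

Let $\hat V=\mathbb R_\tau\times V$ with the metric
$$d\tau^2+g_{\hat D}+\hat w^2dy^2,\qquad\hat w(\tau,f)=W(\phi_{-\tau}f),$$
where $W$ is regarded as a function on $V$ through $(z,\zeta)\mapsto(z,|\zeta|)$. By (W1), near $\zeta=0$ the metric is $d\tau^2+g_{V_0}$, so it is smooth. It is complete: the map $(\tau,z,\zeta)\mapsto(\tau,z,|\zeta|,F(z,|\zeta|))$ to Euclidean $\mathbb R^7$ does not increase lengths of curves, and preimages of compact sets are compact, since $F\ge1/(1-|\zeta|^2)$. So closed bounded sets are compact, and Hopf–Rinow applies.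

On the unit sphere $S^3\subset\mathbb C^2$ let $Y_S(w)=(iw_1,iw_2)$ and $X_S(w)=(iw_1,-iw_2)$, both of length $1$. Let $G=S^1\times\mathbb R$ act on $S^3\times\hat V$ by
$$e^{i\vartheta}:(w,\tau,z,\zeta)\mapsto(e^{i\vartheta}w,\tau,z,e^{i\vartheta}\zeta),\qquad t:(w,\tau,z,\zeta)\mapsto\big((e^{it}w_1,e^{-it}w_2),\tau+t,\phi_tz,\zeta\big).$$
The two actions commute, and they are isometric since $\hat w(\tau+t,\phi_t\,\cdot)=\hat w(\tau,\cdot)$. The action is free: the $\tau$-coordinate forces $t=0$, and then $e^{i\vartheta}w=w$ forces $e^{i\vartheta}=1$. It is proper because translation of $\tau$ is proper and $S^1$ is compact. Let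
$$M=(S^3\times\hat V)/G$$
with the quotient metric. It is complete and $\dim M=3+7-2=8$. The action fields are $\hat Y=Y_S+Y$ with $Y=\partial_y$, and $\hat X=X_S+\partial_\tau+X$; note $X\perp Y$ and $|Y|=\hat w$.

**Proposition 4.** $\sec_M\ge0$.

*Proof.* By (1) it suffices to show that planes in $S^3\times\hat V$ orthogonal to the $G$-orbits have nonnegative curvature.

**Step 1: reduce to $K_i$.** On the open set where $\phi_{-\tau}f\notin\bigcup K_i$ we have $\hat w=u$, so $\hat V$ is locally isometric to $\mathbb R\times V_0$ and all curvatures are nonnegative. Every other point can be moved by an element of $G$ to $\tau=0$ and a point $f$ lying over $K_i$; there $u>0$ and $\hat w=W$.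

**Step 2: what horizontality imposes.** Let $\xi_j=(x_j,\tau_j\partial_\tau+a_j+\mu_jU)$, $j=1,2$, with $x_j\in TS^3$, $a_j\in T\bar V$, $U=Y/\hat w$. Then $\xi_j\perp\hat Y,\hat X$ means
$$\mu_j=-\langle x_j,Y_S\rangle/W,\qquad\tau_j=-\langle x_j,X_S\rangle-\langle a_j,X\rangle .$$

**Step 3: the curvature.** Put $e_j=\tau_j\partial_\tau+a_j$ and $B=\mu_1e_2-\mu_2e_1$. Then $(e_1+\mu_1U)\wedge(e_2+\mu_2U)=e_1\wedge e_2-B\wedge U$. The warped product formulas of Section 6 (no mixed terms, and (8)), applied to the base $\mathbb R\times\bar V$, give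
$$R(\xi_1,\xi_2,\xi_2,\xi_1)=|x_1\wedge x_2|^2+R_{\bar V}(a_1,a_2,a_2,a_1)-\tfrac1W\operatorname{Hess}\hat w(B,B).\tag{12}$$
Write $B=\beta\partial_\tau+b'$ with $b'=\mu_1a_2-\mu_2a_1$ and $\beta=\mu_1\tau_2-\mu_2\tau_1$.

**Step 4: bound $\beta$.** Inserting the constraints of Step 2,
$$\beta=\tfrac1W\big(\langle x_1,Y_S\rangle\langle x_2,X_S\rangle-\langle x_2,Y_S\rangle\langle x_1,X_S\rangle\big)-\langle b',X\rangle .$$
The bracket is $\langle x_1\wedge x_2,Y_S\wedge X_S\rangle$, and $|Y_S\wedge X_S|\le1$. So
$$|\beta|\le W^{-1}|x_1\wedge x_2|+|X||b'| .$$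

**Step 5: bound the Hessian.** At $\tau=0$: $\hat w_{\tau\tau}=XXW$, $\operatorname{Hess}\hat w(\partial_\tau,e)=-e(XW)$ for $e\in T\bar V$, and $\operatorname{Hess}\hat w=\operatorname{Hess}W$ on $T\bar V$. With $\delta=\delta_i$, $\eta=\eta_i$, by (W2) and (W4),
$$\operatorname{Hess}\hat w(B,B)\le\delta\beta^2+2\delta|\beta||b'|-\eta|b'|^2\le2\delta\beta^2+(\delta-\eta)|b'|^2 .$$
By Step 4, $\beta^2\le2W^{-2}|x_1\wedge x_2|^2+2|X|^2|b'|^2$, so
$$\operatorname{Hess}\hat w(B,B)\le4\delta W^{-2}|x_1\wedge x_2|^2+\big(\delta+4\delta|X|^2-\eta\big)|b'|^2 .$$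
As $4|X|^2\le9R_i^2$, the second coefficient is at most $0$ by (10). As $W\ge w_i$, $4\delta W^{-2}=W\cdot4\delta W^{-3}\le W\cdot4\delta w_i^{-3}\le W$. So $\operatorname{Hess}\hat w(B,B)\le W|x_1\wedge x_2|^2$. Since $R_{\bar V}\ge0$, the right side of (12) is nonnegative. $\square$

## 10. The projection of $M$ to $S^2$ and its holonomy

Let $o=(0,0)\in V$; it is fixed by all $\phi_t$ and all rotations of $\zeta$. Put $\Sigma=(S^3\times\mathbb R\times\{o\})/G\subset M$. Each $\mathbb R$-orbit in $S^3\times\mathbb R$ meets $\tau=0$ once, so $\Sigma\cong S^3/S^1=S^2$. The map $S^3\times\hat V\to S^3\times\mathbb R$ is a $G$-equivariant Riemannian submersion; by the tower fact of Section 1.1 it induces a Riemannian submersion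
$$\pi:M\to(S^3\times\mathbb R)/G=\Sigma$$
with fiber $V$ and $\pi|_\Sigma=\mathrm{id}$. The orbits through $S^3\times\mathbb R\times\{o\}$ are tangent to it. So the metric induced on $\Sigma$ from $M$ is the quotient metric, and the normal space of $\Sigma$ is the vertical space of $\pi$ at points of $\Sigma$, namely the image of the $G$-horizontal vectors $(0,0,e)$, $e\in T_oV=\mathbb C^2\times\mathbb C$.

**Step 1: $\pi$ is the nearest point projection onto $\Sigma$.** Given such an $e$ at $(w,\tau_0,o)$, choose $y_0$ with $e_\zeta\in e^{iy_0}\mathbb R$. The isometry $\zeta\mapsto e^{2iy_0}\bar\zeta$ of $\hat V$ has totally geodesic fixed set $\{\zeta\in e^{iy_0}\mathbb R\}$, isometric to the product $\mathbb R\times\hat D$. Hence the geodesic of $S^3\times\hat V$ from $(w,\tau_0,o)$ with velocity $(0,0,e)$ keeps $w$ and $\tau$ constant. Its inner products with the Killing fields $\hat X,\hat Y$ are constant, and they are $0$ at the start because $X(o)=Y(o)=0$. So it is $G$-horizontal, and its image is the normal geodesic in $M$; it stays in one fiber of $\pi$.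 If $x\in\Sigma$ is a nearest point to $m\in M$, a minimal geodesic from $x$ to $m$ is normal to $\Sigma$, so $\pi(m)=x$.

**Step 2: holonomy is given by $G$.** Let $(w(t),\tau(t))$ be a curve in $S^3\times\mathbb R$ orthogonal to the $G$-orbits. For fixed $f\in V$ the curve $(w(t),\tau(t),f)$ is orthogonal to the $G$-orbits of $S^3\times\hat V$, since its velocity pairs with $\hat X,\hat Y$ as in $S^3\times\mathbb R$, and to the factor $V$. So $[(w(t),\tau(t),f)]$ is $\pi$-horizontal. Thus if the horizontal lift of a loop $\alpha$ at $p=[(w_0,0)]$ to the principal $G$-bundle $S^3\times\mathbb R\to\Sigma$, with the connection orthogonal to the orbits, ends at $g(w_0,0)$, then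
$$h^\alpha[(w_0,0,f)]=[(g(w_0,0),f)]=[(w_0,0,g^{-1}f)],$$
where $(e^{i\vartheta},t)\in G$ acts on $V$ by $(z,\zeta)\mapsto(\phi_tz,e^{i\vartheta}\zeta)$.

**Step 3: every $g\in G$ occurs.** As $\Sigma$ is simply connected and $G$ is connected and abelian, the Ambrose–Singer theorem says that the holonomy group of this bundle is the connected subgroup whose Lie algebra is spanned by all values of the curvature $(\omega_Y,\omega_X)$, a pair of $2$-forms on $\Sigma$. Suppose the span is not $\mathbb R^2$. Then $\alpha_1\omega_Y+\alpha_2\omega_X=0$ for constants $(\alpha_1,\alpha_2)\ne0$. Let $(\theta_Y,\theta_X)$ be the connection form. Restricted to $S^3\times\{0\}$, $\theta_Y$ is a connection form of the Hopf bundle. So $\int_\Sigma\omega_Y\ne0$: otherwise $\omega_Y=d\eta$ on $\Sigma=S^2$, and $\theta_Y|_{S^3}$ minus the pullback of $\eta$ would be closed, hence exact, on $S^3$, yet have integral $2\pi$ over a Hopf circle. And $\theta_X|_{S^3}$ is $S^1$-invariant and vanishes on $Y_S$, so it is the pullback of a $1$-form on $\Sigma$, and $\omega_X$ is exact. Integrating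 the relation gives $\alpha_1=0$, hence $\omega_X=0$.

We compute $\theta_X$ to contradict this. Put $\varrho_j=|w_j|^2$, $\mu=\varrho_1\varrho_2$, $w_j=|w_j|e^{i\varphi_j}$, $Z=X_S+\partial_\tau$. The dual $1$-forms are $Y_S^\flat=\varrho_1d\varphi_1+\varrho_2d\varphi_2$ and $Z^\flat=\varrho_1d\varphi_1-\varrho_2d\varphi_2+d\tau$, and $|Y_S|^2=1$, $\langle Y_S,Z\rangle=\varrho_1-\varrho_2$, $|Z|^2=2$. The vector $Z-(\varrho_1-\varrho_2)Y_S$ is orthogonal to $Y_S$, and its product with $Z$ is $2-(\varrho_1-\varrho_2)^2=1+4\mu$. Using $\varrho_1+\varrho_2=1$,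
$$\theta_X=\frac{Z^\flat-(\varrho_1-\varrho_2)Y_S^\flat}{1+4\mu}=\frac{2\mu(d\varphi_1-d\varphi_2)+d\tau}{1+4\mu},$$
since this form vanishes on $Y_S$ and on the complement of the orbit directions and is $1$ on $Z$. Therefore
$$d\theta_X=d\frac{2\mu}{1+4\mu}\wedge(d\varphi_1-d\varphi_2)+d\frac1{1+4\mu}\wedge d\tau ,$$
whose $d\mu\wedge d\tau$-coefficient is $-4/(1+4\mu)^2\ne0$. So $d\theta_X\ne0$ where $d\mu\ne0$, a contradiction.

Consequently, for every $p\in\Sigma$, under $F_p\cong V$, all $\phi_t$, $t\in\mathbb R$, and all rotations of $\zeta$ are holonomy diffeomorphisms of loops at $p$.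

## 11. The souls of $M\times S^{n-2}\times\mathbb R^{k-6}$

Let $n\ge2$, $k\ge6$. Let $N_0=S^{n-2}$, with the conventions that $N_0$ is a point if $n=2$ and a circle if $n=3$; for $n\ge4$ take the round metric. Put $j=k-6$, $M'=M\times N_0\times\mathbb R^j$, $\Sigma'=\Sigma\times N_0\times\{0\}$, and
$$Q:M'\to\Sigma',\qquad Q(m,\nu,y)=(\pi(m),\nu,0).$$
$M'$ is complete with $\sec\ge0$, noncompact because it contains closed copies of $V$, and $\dim M'=n+k$. Its holonomies along loops $(\alpha,\mathrm{const})$ act on the fiber $V\times\mathbb R^j$ as $h^\alpha\times\mathrm{id}$.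

**Proposition 5.** Every soul of $M'$ is of the form $\Sigma\times N_0\times\{y\}$. In particular $\Sigma'$ is a soul, of dimension $n$ and codimension $k$, and its metric projection is $Q$.

*Proof.* Scaling $(z,\zeta)\mapsto(\lambda z,\lambda\zeta)$, $\lambda\in[0,1]$, commutes with $G$, so $\Sigma$ is a deformation retract of $M$ and $\Sigma'\subset M'$ is a homotopy equivalence. $Q$ is a Riemannian submersion with $Q|_{\Sigma'}=\mathrm{id}$. By Lemma 1, a soul $\mathcal S$ meets each fiber of $Q$ in one point, fixed by all $h^\alpha\times\mathrm{id}$. By Section 10 its $V$-component is fixed by all rotations of $\zeta$ and all $\phi_t$. So $\zeta=0$, $z_1=0$, and, as $\kappa\ne0$, $z_2=0$: the $V$-component is $o$. So $\mathcal S$ is a graph over $\Sigma\times N_0$ in $\Sigma\times N_0\times\mathbb R^j$. At such points the vertical space of $Q$ contains $T\mathbb R^j$, and $T\mathcal S$ is $Q$-horizontal, so the $\mathbb R^j$-component of $\mathcal S$ is constant. A soul exists by Cheeger and Gromoll, and translations of $\mathbb R^j$ are isometries, so $\Sigma'$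 is a soul. A nearest point of $\Sigma'$ to $(m,\nu,y)$ minimizes $d(m,x)^2+d(\nu,\nu')^2+|y|^2$ over $x\in\Sigma,\nu'\in N_0$; by Section 10, Step 1, it is $(\pi(m),\nu,0)$. $\square$

## 12. Unbounded stretching along an irrational orbit

**Step 1: the length of $Y$ in the fiber.** Fix $p=[(w_0,0)]$. The metric of $F_p\cong V$ at $f$ is $|e|_F=\min_{s,t}|(0,0,e)-s\hat Y-t\hat X|$, evaluated at $(w_0,0,f)$. For $e=Y$,
$$|Y|_F^2=\min_{s,t}\Big(|sY_S+tX_S|^2+t^2+t^2|X|^2+(1-s)^2W^2\Big).$$
Taking $s=t=0$ gives $|Y|_F\le W$. Since $|sY_S+tX_S|^2+t^2\ge s^2-2|st|+2t^2=\frac12s^2+\frac12(|s|-2|t|)^2\ge\frac12s^2$, we get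
$$|Y|_F^2\ge\min_s\Big(\frac{s^2}2+(1-s)^2W^2\Big)=\frac{W^2}{1+2W^2}\ge\frac{W^2}3,$$
using $W\le1$.

**Step 2: compare along the orbit of $f_i$.** Regard $f_i,f_i'$ from (W3) as points of $V$ with $\zeta=u_i$. The holonomy diffeomorphism $\phi_t$ of $V$ satisfies $d\phi_t(Y)=Y$. As $\kappa$ is irrational, $\{\phi_tf_i\}_{t\in\mathbb R}$ is dense in the $T^2$-orbit of $f_i$, which contains $f_i'$. By continuity of $W$ there is $t_i$ with $W(\phi_{t_i}f_i)\ge\frac12W(f_i')=\frac12u_i$. Hence
$$\frac{|d\phi_{t_i}Y(f_i)|_F}{|Y(f_i)|_F}\ge\frac{W(\phi_{t_i}f_i)}{\sqrt3\,W(f_i)}\ge\frac{u_i/2}{\sqrt3\,u_i/i}=\frac i{2\sqrt3}\to\infty .$$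

**Step 3: proof of Theorem A.** A smooth map that is $L$-Lipschitz for the intrinsic metrics has differential of norm at most $L$. So the holonomies of loops at $p$ admit no common Lipschitz constant on $F_p$. In $M'$ the loops $(\alpha,\mathrm{const})$ act on the fiber $F_p\times\mathbb R^j$, with the product metric, by $h^\alpha\times\mathrm{id}$, so the same holds for $M'$. By Proposition 5, $\Sigma'$ is a soul of $M'$ of dimension $n$ and codimension $k$ whose metric projection is $Q$. This proves Theorem A, and the question of Section 1.5 has a negative answer. $\square$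

**Step 4: proof of Corollary C.** If $n\le1$ or $k\le5$, a global Lipschitz bound holds for every $M$ by Proposition 2. If $n\ge2$ and $k\ge6$, Theorem A gives an $M$ without one. $\square$
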